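
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Antimagic labelings of connected graphs over abelian groups}


\begin{abstract}
Label the edges of a connected simple graph $G$ by nonzero elements of an abelian group $A$, and give each vertex the sum of the labels at it. The graph is $A$-antimagic if this can be done so that the vertex sums are pairwise distinct. We prove the conjecture that, for $G$ of order at least $3$, if $t$ is the least integer for which $G$ is $\mathbb Z_t$-antimagic, then $G$ is $\mathbb Z_k$-antimagic for every $k\ge t$. We determine exactly which connected graphs of order at least $3$ are $A$-antimagic, for every abelian group $A$. The main tool is a theorem that removes zeros: apart from the triangle and an evident obstruction at the leaves of trees, a labeling with distinct vertex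 sums that uses the label $0$ can be replaced by one that does not, with the same set of vertex sums.
\end{abstract}

\section{The question and the answer}

Let $A$ be a nontrivial abelian group, written additively, and let $A^*=A\setminus\{0\}$. Throughout, $G=(V,E)$ is a connected simple graph of order $n=|V|\ge 3$. An edge labeling $f:E\to A$ induces the vertex labeling
\[
f^+:V\to A,\qquad f^+(v)=\sum_{uv\in E}f(uv).
\]
If there is an $f:E\to A^*$ for which $f^+$ is injective, then $f$ is an \emph{$A$-antimagic labeling} and $G$ is \emph{$A$-antimagic}: the sums at the vertices tell the vertices apart. The \emph{integer-antimagic spectrum} of $G$ is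
\[
\operatorname{IAM}(G)=\{k\ge 2: G\text{ is }\mathbb Z_k\text{-antimagic}\}.
\]

What can this set look like? Three things can go wrong, and they are visible in small cases.

\emph{Room.} There are $n$ distinct sums, so $k\ge n$. In the triangle $K_3$ with edge labels $a,b,c$ the sums $a+b$, $b+c$, $c+a$ are distinct if and only if $a,b,c$ are distinct. Three distinct \emph{nonzero} labels exist precisely when $k\ge4$, so $\operatorname{IAM}(K_3)=\{4,5,\dots\}$. For the path with two edges labeled $a,b$, the sums $a,\ a+b,\ b$ are distinct if and only if $a\ne b$ and $a,b\neq 0$, so its spectrum is $\{3,4,\dots\}$.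

\emph{Parity.} Each label is counted at two vertices, so
\begin{equation}\label{eq:handshake}
\sum_{v\in V}f^+(v)=2\sum_{e\in E}f(e).
\end{equation}
If $k=n$, the sums run through all of $\mathbb Z_n$ and add up to $n(n-1)/2$. For $n\equiv2\pmod4$ this number is odd, whereas the right side of \eqref{eq:handshake} is even modulo the even number $n$. So $k=n\equiv 2\pmod 4$ is impossible.

\emph{Leaves.} The sum at a leaf is the label of its edge, hence nonzero. This matters most for the star $K_{1,n-1}$, where every edge has a leaf.

Once the group is large enough one expects these obstructions to be gone for good. The following conjecture is stated in \cite{chord}.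

\begin{conjecture}\label{conj}
If $t$ is the least positive integer such that the connected simple graph $G$, of order at least $3$, is $\mathbb Z_t$-antimagic, then $\operatorname{IAM}(G)=\{k:k\ge t\}$.
\end{conjecture}

There is no direct way to pass from a labeling over $\mathbb Z_k$ to one over $\mathbb Z_{k+1}$, since the only homomorphism from $\mathbb Z_k$ to $\mathbb Z_{k+1}$ is the zero map. That the statement is delicate can also be seen from its natural extension to other abelian groups, which is false. A connected graph of order $6$ that is not a star is $\mathbb Z_7$-antimagic but not $\mathbb Z_2^3$-antimagic (Remark~\ref{rem:sharp}). For cyclic groups, however, the conjecture holds.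

\begin{theorem}\label{thm:cyclic}
For $k\ge2$, $G$ is $\mathbb Z_k$-antimagic if and only if $k\ge n$ and none of the following holds:
\begin{enumerate}
\item[(i)] $k=n\equiv2\pmod4$;
\item[(ii)] $G=K_3$ and $k=3$;
\item[(iii)] $G$ is a star, $n$ is even, and $k\in\{n,n+1\}$.
\end{enumerate}
Hence $\operatorname{IAM}(G)=\{k:k\ge t\}$, where
\begin{itemize}
\item $t=n+2$ if $G$ is a star of even order;
\item otherwise $t=n+1$ if $G=K_3$ or $n\equiv2\pmod4$;
\item otherwise $t=n$.
\end{itemize}
In particular Conjecture~\ref{conj} is true.
\end{theorem}

The value of $\min\operatorname{IAM}(G)$ is a theorem of Jones and Zhang. We do not use it; Theorem~\ref{thm:cyclic} contains a proof. The method gives a complete answer for all abelian groups. An \emph{involution} is an element of order $2$, and a group is an \emph{elementary abelian $2$-group} if $2x=0$ for all its elements $x$.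

\begin{theorem}\label{thm:all}
Let $A$ be an abelian group. Then $G$ is $A$-antimagic if and only if $|A|\ge n$ and none of the following holds:
\begin{enumerate}
\item[(E1)] $|A|=n\equiv2\pmod4$;
\item[(E2)] $|A|=n+2$ and $A$ is an elementary abelian $2$-group;
\item[(E3)] $G=K_3$ and $|A|=3$;
\item[(E4)] $G$ is a star, $|A|=n$, and $A$ has exactly one involution;
\item[(E5)] $G$ is a star of even order and $|A|=n+1$.
\end{enumerate}
\end{theorem}

\subsection*{The plan}

The proof separates two tasks: choosing the set of vertex sums, and realizing it by nonzero labels. If the label $0$ is allowed, realizing prescribed sums is linear algebra and easy (Section~\ref{sec:zeros-allowed}). The conditions are that the sums over the two color classes agree if $G$ is bipartite, and that the total lies in $2A=\{2a:a\in A\}$ if it is not. The heart of the paper is the following theorem, which says that zeros can then be removed without changing the set of sums.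

\begin{theorem}\label{thm:zeros}
Let $G\ne K_3$, let $A$ be an abelian group, and let $f_0:E\to A$ (zeros allowed) be such that $f_0^+$ is injective. If $G$ is a tree, assume also that some color class $Y$ of $G$ that contains a leaf satisfies $0\notin f_0^+(Y)$. Then there is $f:E\to A^*$ with $f^+$ injective and $f^+(V)=f_0^+(V)$. If $G$ is bipartite with color classes $X,Y$, then $f$ can be chosen with $f^+(X)=f_0^+(X)$ and $f^+(Y)=f_0^+(Y)$.
\end{theorem}

Neither $K_3$ nor trees in general could be admitted without these restrictions. Labeling $K_3$ by $0,1,2$ over $\mathbb Z_3$ gives distinct sums, and labeling $K_{1,3}$ by $0,1,2$ over $\mathbb Z_5$ gives the distinct sums $0,1,2$ at the leaves and $3$ at the center. But $K_3$ is not $\mathbb Z_3$-antimagic, as we saw, and $K_{1,3}$ is not $\mathbb Z_5$-antimagic by (E5).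

After Theorem~\ref{thm:zeros}, what remains is arithmetic: find disjoint subsets $P,Q$ of $A$, of prescribed sizes, with equal sums. Section~\ref{sec:obstructions} shows that the listed exceptions are real. Sections~\ref{sec:zeros-allowed}--\ref{sec:removal} treat the realization problem. Sections~\ref{sec:balanced} and~\ref{sec:cyclic} do the arithmetic for groups with at most one involution and prove Theorem~\ref{thm:cyclic}. Section~\ref{sec:many} treats the remaining groups and proves Theorem~\ref{thm:all}.

\subsection*{Notation}
A \emph{star} is $K_{1,n-1}$. We write $\Sigma S$ for the sum of a finite set $S\subseteq A$, $N(v)$ for the neighborhood of $v$, and $E_2=\{x\in A:2x=0\}$, so that the involutions are the nonzero elements of $E_2$. An \emph{opposite pair} is a set $\{x,-x\}$ with $2x\ne0$. The complement of $E_2$ in $A$ is a disjoint union of opposite pairs. For finite $A$ we put $N=|A|$.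

\section{The exceptions are real}\label{sec:obstructions}

Let $A$ be finite. Then $E_2$ is a vector space over the field with two elements, so $|E_2|$ is a power of $2$. As $E_2$ is the kernel of $x\mapsto2x$, we have $|2A|=N/|E_2|$.

\begin{lemma}\label{lem:facts}
Let $A$ be a finite abelian group.
\begin{enumerate}
\item[(a)] If $A$ has exactly one involution $\iota$, then $\Sigma A=\iota$. Otherwise $\Sigma A=0$.
\item[(b)] Suppose that $A$ has exactly one involution $\iota$. If $4\mid N$, then $\iota\in2A$. If $N\equiv2\pmod4$, then $2A$ is the set of elements of odd order, so $\iota\notin2A$.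
\item[(c)] If $N\equiv2\pmod4$, then $A$ has exactly one involution.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Opposite pairs have sum $0$, so $\Sigma A=\Sigma E_2$. This settles $|E_2|\le2$. If $|E_2|\ge4$, fix $d\in E_2\setminus\{0\}$. The cosets $\{x,x+d\}$ of $\{0,d\}$ in $E_2$ have sum $2x+d=d$ each, and their number $|E_2|/2$ is even, so $\Sigma E_2=0$.

(b) Here $|2A|=N/2$. If $4\mid N$, the group $2A$ has even order and contains an involution, which must be $\iota$. If $N\equiv2\pmod 4$, then $2A$ has odd order, so its elements have odd order. Conversely, an element $x$ of odd order $r$ equals $2\bigl(\tfrac{r+1}2x\bigr)\in2A$.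

(c) $A$ has an involution because $N$ is even, and $|E_2|$ is a power of $2$ dividing $N$, so $|E_2|=2$.
\end{proof}

For a star, the sums at the leaves are the edge labels and the sum at the center is their total. Hence, for every abelian group $A$,
\begin{equation}\label{eq:star}
\begin{gathered}
K_{1,n-1}\text{ is }A\text{-antimagic if and only if there is}\\
L\subseteq A^*\text{ with } |L|=n-1\text{ and }\Sigma L\notin L .
\end{gathered}
\end{equation}

\begin{proposition}\label{prop:necessary}
If $|A|<n$, or if one of \textup{(E1)--(E5)} holds, then $G$ is not $A$-antimagic.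
\end{proposition}

\begin{proof}
The case $|A|<n$ is clear. In (E3) three distinct nonzero labels are needed, as in the introduction, and $A$ has only two nonzero elements.

(E1) If $f^+$ is injective, it is a bijection onto $A$, so \eqref{eq:handshake} gives $\Sigma A\in 2A$. But by Lemma~\ref{lem:facts}, $A$ has exactly one involution $\iota$, and $\Sigma A=\iota\notin2A$.

(E2) As $|A|=n+2\ge5$, we have $|E_2|=|A|\ge8$ and $\Sigma A=0$. If $f^+$ is injective and misses exactly the two elements $y,z$, then $y+z=-\sum_vf^+(v)=-2\sum_ef(e)=0$. Hence $y=-z=z$, a contradiction.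

(E4) In \eqref{eq:star}, $L$ must be $A^*$, and $\Sigma L=\Sigma A=\iota\in L$, where $\iota$ is the involution.

(E5) Here $|A|=n+1$ is odd, so $\Sigma A=0$. In \eqref{eq:star}, $L=A^*\setminus\{x\}$ for some $x\ne0$. Then $\Sigma L=-x$ is neither $0$ nor $x$, so $\Sigma L\in L$.
\end{proof}

\section{Prescribing the sums when zeros are allowed}\label{sec:zeros-allowed}

In Sections~\ref{sec:zeros-allowed}--\ref{sec:removal}, $A$ is any abelian group, finite or infinite.

\begin{lemma}\label{lem:realize}
Let $w:V\to A$.
\begin{enumerate}
\item[(a)] If $G$ is bipartite with classes $X,Y$ and $\sum_{v\in X}w(v)=\sum_{v\in Y}w(v)$, then there is $f_0:E\to A$ with $f_0^+=w$.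
\item[(b)] If $G$ is not bipartite and $\sum_{v\in V}w(v)\in2A$, then there is $f_0:E\to A$ with $f_0^+=w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Label the edges outside a spanning tree by $0$, and treat $w(v)$ as the sum still required at $v$. Repeatedly take a leaf $\ell$ of the remaining tree, give its edge the label required at $\ell$, subtract this label from the requirement at the neighbor of $\ell$, and delete $\ell$. Each step lowers both class sums by the same amount, so they stay equal. When one vertex is left, one class is empty, so the requirement at that vertex is $0$ and is met.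

(b) Let $T$ be a spanning tree with color classes $X,Y$. As $G$ is not bipartite, some edge $e$ of $G$ lies inside a class, say $X$. Write $\sum_Vw=2b$, give $e$ the label $c=b-\sum_Yw$, and give the other edges outside $T$ the label $0$. Since $e$ contributes $2c$ to the sum over $X$, the requirements left for $T$ have sum
\[
\sum_Xw-2c=\sum_Xw-\Bigl(\sum_Xw+\sum_Yw\Bigr)+2\sum_Yw=\sum_Yw
\]
over $X$, and $\sum_Yw$ over $Y$. Now apply (a) to $T$ and these requirements.
\end{proof}

\section{Shifting a zero}\label{sec:shift}

The labelings produced by Lemma~\ref{lem:realize} may be full of zeros. The basic operation makes one zero label nonzero and preserves the \emph{set} of vertex sums by interchanging two of them.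

\begin{lemma}\label{lem:shift}
Let $f:E\to A$ be such that $w=f^+$ is injective, let $f(um)=0$ and $v\in N(m)\setminus\{u\}$. Put $d=w(v)-w(u)$ and define $f'$ by
\[
f'(um)=d,\qquad f'(mv)=f(mv)-d,\qquad f'=f\ \text{on all other edges}.
\]
Then $f'^+$ is $w$ with the values at $u$ and $v$ interchanged. Moreover, $f'$ has fewer zeros than $f$ unless $f(mv)=d$. In that case $f'$ has the same number of zeros, with the zero at $um$ replaced by one at $mv$.
\end{lemma}

\begin{proof}
The sum at $m$ does not change. The sum at $u$ becomes $w(u)+d=w(v)$ and that at $v$ becomes $w(v)-d=w(u)$. Injectivity gives $d\ne0$, so $um$ is no longer a zero. If $f(mv)=0$, then $f'(mv)=-d\ne0$ and two zeros have disappeared. If $f(mv)\ne0$, then $mv$ becomes a zero exactly when $f(mv)=d$.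
\end{proof}

We call this operation the \emph{shift of the zero from $um$ past $m$ to $mv$}. If $G$ is bipartite, then $u$ and $v$ have the common neighbor $m$, so they lie in the same class. Hence a shift also preserves the set of sums of each class.

\begin{example}[Cycles: every zero can be removed by one shift]\label{ex:cycle}
Let $G$ be a cycle of length at least $4$, let $a,b,c,d$ be consecutive vertices, and suppose that $w=f^+$ is injective and $f(bc)=0$. Then $f(ab)=w(b)$ and $f(cd)=w(c)$. By Lemma~\ref{lem:shift}, shifting the zero past $c$ to $cd$ reduces the number of zeros unless $w(c)=w(d)-w(b)$, that is, unless $w(d)=w(b)+w(c)$. Shifting it past $b$ to $ab$ reduces the number of zeros unless $w(a)=w(b)+w(c)$. Both cannot fail, since $a\ne d$ and $w$ is injective. So as long as there are zeros, one shift reduces their number, and finally none is left. In the triangle $a=d$, the two conditions coincide, and the argument breaks down; over $\mathbb Z_3$ it must.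
\end{example}

\begin{example}[A zero that travels]\label{ex:paw}
Let $G$ be the triangle $xyz$ with a leaf $v$ attached to $z$, and let $A=\mathbb Z_4$. The labels
\[
f(zv)=0,\quad f(zx)=1,\quad f(zy)=2,\quad f(xy)=0
\]
give the sums $0,3,1,2$ at $v,z,x,y$. The leaf has sum $0$, so this sum must move. Shifting the zero from $vz$ past $z$ to $zx$ (here $d=w(x)-w(v)=1$) yields
\[
f(zv)=1,\quad f(zx)=0,\quad f(zy)=2,\quad f(xy)=0,
\]
with sums $1,3,0,2$. The number of zeros has not dropped, but the zero has left the leaf. Shifting it from $zx$ past $x$ to $xy$ (here $d=w(y)-w(z)=3$) gives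
\[
f(zv)=1,\quad f(zx)=3,\quad f(zy)=2,\quad f(xy)=1,
\]
with sums $1,2,0,3$ at $v,z,x,y$. All labels are nonzero.
\end{example}

A shift either reduces the number of zeros or moves the zero on. In the proof below we take a labeling with the fewest zeros. Then no shift ever reduces their number, so the zero can be sent anywhere in the graph, and it carries two vertex sums along. Sending it to suitable places gives the contradictions.

\section{Removing all zeros: proof of Theorem~\ref{thm:zeros}}\label{sec:removal}

Let $G$, $A$ and $f_0$ be as in Theorem~\ref{thm:zeros}. Let $\mathcal F$ be the set of all $f:E\to A$ such that $f^+$ is injective and has the same image as $f_0^+$ and, if $G$ is bipartite, the same image as $f_0^+$ on each color class. Then $f_0\in\mathcal F$, and $|A|\ge n$. Call $f\in\mathcal F$ \emph{minimal} if it has the least number of zero labels among all members of $\mathcal F$. We assume, \emph{for the whole section}, that minimal labelings have at least one zero, and derive a contradiction. As we noted, shifts stay inside $\mathcal F$.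

\subsection{Zeros travel}

Let $f$ be minimal, $w=f^+$ and $f(um)=0$. No shift reduces the number of zeros, so Lemma~\ref{lem:shift} gives
\begin{equation}\label{eq:rigid}
f(mv)=w(v)-w(u)\qquad\text{for all }v\in N(m)\setminus\{u\}.
\end{equation}
The shift from $um$ past $m$ to $mv$ produces another minimal labeling, with zero edge $mv$. In it $m$ still has the sum $w(m)$, and $v$ has the sum $w(u)$.

A walk $a_0a_1\dots a_s$ is \emph{non-backtracking} if $a_{i+2}\ne a_i$ for $0\le i\le s-2$. Suppose that $f(a_0a_1)=0$, and put $\alpha=w(a_0)$, $\beta=w(a_1)$. Shift the zero successively along such a walk with $s\ge1$. By induction we obtain a minimal labeling with zero edge $a_{s-1}a_s$ in which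
\begin{equation}\label{eq:travel}
a_i\ (i\in\{s-1,s\})\ \text{has sum }\alpha\text{ if $i$ is even and }\beta\text{ if $i$ is odd}.
\end{equation}
Only labels of edges of the walk and sums at vertices of the walk change.

\begin{lemma}\label{lem:transport}
Every edge $g$ of $G$ is a zero edge of some minimal labeling.
\end{lemma}

\begin{proof}
Let $e$ be a zero edge of a minimal labeling. If $e=g$ we are done, so let $e\ne g$. Take a shortest path $a_1\dots a_j$ from the set of ends of $e$ to the set of ends of $g$ ($j=1$ if $e$ and $g$ share an end). Let $a_0$ be the other end of $e$ and $a_{j+1}$ the other end of $g$. If $j=1$, then $a_0\ne a_2$ because $e\ne g$. If $j\ge2$, then $a_2$ is not an end of $e$ and $a_{j-1}$ is not an end of $g$, since the path is shortest, so $a_2\neq a_0$ and $a_{j-1}\ne a_{j+1}$. Hence $a_0a_1\dots a_{j+1}$ is non-backtracking, and \eqref{eq:travel} applies.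
\end{proof}

If $um$ is a zero edge of a minimal labeling and $N(m)=\{u,v\}$, then $w(m)=f(mv)$, and \eqref{eq:rigid} becomes
\begin{equation}\label{eq:deg2}
w(v)=w(u)+w(m).
\end{equation}

\subsection{Forbidden configurations}

\begin{lemma}\label{lem:evencycle}
$G$ has no even cycle of length less than $|A|$.
\end{lemma}

\begin{proof}
Let $C$ be such a cycle and let $f$ be a minimal labeling with a zero edge on $C$ (Lemma~\ref{lem:transport}). For $t\in A$, adding $t,-t,t,-t,\dots$ to the labels around $C$ does not change $f^+$. Each edge of $C$ receives the label $0$ for exactly one $t$. So at most $|C|<|A|$ values of $t$ leave a zero on $C$. Any other $t$ gives a member of $\mathcal F$ with fewer zeros than $f$, a contradiction.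
\end{proof}

\begin{lemma}\label{lem:leaf}
$G$ has no leaf.
\end{lemma}

\begin{proof}
Suppose that $\ell$ is a leaf, with neighbor $r$. Take a minimal $f$ with $f(r\ell)=0$ (Lemma~\ref{lem:transport}), and let $w=f^+$. Then $w(\ell)=0$, so $\beta=w(r)\ne0$ by injectivity.

\emph{$G$ has no odd cycle.} Suppose $C$ is one, and let $d\ge1$ be the distance from $\ell$ to $C$. Walk from $\ell$ along a shortest path to $C$, once around $C$, and back to $\ell$ along the same path. This walk does not backtrack, since only the last vertex of the path lies on $C$. It has odd length $s=2d+|C|$, and $a_0=a_s=\ell$, $a_1=a_{s-1}=r$. By \eqref{eq:travel} there is a minimal labeling with zero edge $r\ell$ in which $\ell$ has the sum $\beta\ne0$. But the sum at the leaf $\ell$ is the label of $r\ell$, which is $0$.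

So $G$ is bipartite. A cycle of $G$ would be even and would miss $\ell$, so its length would be at most $n-1<|A|$, contradicting Lemma~\ref{lem:evencycle}. Hence $G$ is a tree. We may now choose $\ell$ in the class $Y$ of the hypothesis. Then the minimal labeling $f$ above has $0=w(\ell)\in f^+(Y)=f_0^+(Y)$, a contradiction.
\end{proof}

Thus all degrees are at least $2$. The next lemma uses the argument of Example~\ref{ex:cycle}.

\begin{lemma}\label{lem:twodeg2}
$G$ has no adjacent vertices $b,c$ of degree $2$ with $N(b)=\{a,c\}$, $N(c)=\{b,d\}$ and $a\ne d$.
\end{lemma}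

\begin{proof}
Take a minimal labeling with zero edge $bc$. Applying \eqref{eq:deg2} at $m=c$ and at $m=b$ gives $w(d)=w(b)+w(c)=w(a)$, contradicting injectivity.
\end{proof}

\subsection{There is an even cycle}

Recall that a \emph{block} of $G$ is a maximal connected subgraph without a cut vertex of its own. Each block of a connected graph with at least two vertices is a single edge or $2$-connected. If $G$ has a cut vertex, it has an \emph{end block}, which contains exactly one cut vertex of $G$; its other vertices have all their neighbors in that block.

\begin{lemma}\label{lem:haseven}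
$G$ has an even cycle.
\end{lemma}

\begin{proof}
Suppose not. We first note that a $2$-connected graph $H$ without even cycles is an odd cycle. Indeed, if a cycle $C$ of $H$ is not all of $H$, then $2$-connectivity provides a path that has two distinct ends on $C$ and no other vertex or edge in common with $C$. Together with $C$ it forms three internally disjoint paths with the same two ends. Two of these have lengths of equal parity, and their union is an even cycle.

If $G$ is $2$-connected, it is therefore an odd cycle. Its length is at least $5$ because $G\ne K_3$, and this contradicts Lemma~\ref{lem:twodeg2}.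

Otherwise let $B$ be an end block with cut vertex $z$. As $G$ has no leaf, $B$ is not a single edge, so $B$ is an odd cycle, and its vertices other than $z$ have degree $2$ in $G$. If $|B|\ge5$, two adjacent vertices of $B$ different from $z$ contradict Lemma~\ref{lem:twodeg2}. So $B$ is a triangle $xyz$, and $z$ has a neighbor $v\notin B$.

Here the argument of Lemma~\ref{lem:twodeg2} fails, because $x$ and $y$ have the same further neighbor. Instead we bring the zero to $z$ in two ways and compare what \eqref{eq:rigid} says about the edge $zv$. Let $f$ be minimal with $f(xy)=0$, $w(x)=\alpha$, $w(y)=\beta$. Neither shift described next affects $f(zv)$ or $w(v)$.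
\begin{itemize}
\item Shifting along $x,y,z$ gives a minimal labeling with zero edge $yz$ in which $y$ has sum $\beta$. By \eqref{eq:rigid} with $u=y$, $m=z$, $f(zv)=w(v)-\beta$.
\item Shifting along $y,x,z$ instead gives a minimal labeling with zero edge $xz$ in which $x$ has sum $\alpha$. By \eqref{eq:rigid} with $u=x$, $m=z$, $f(zv)=w(v)-\alpha$.
\end{itemize}
So $\alpha=\beta$, contradicting injectivity.
\end{proof}

\subsection{The remaining graphs}

By Lemmas~\ref{lem:evencycle} and~\ref{lem:haseven}, $G$ has an even cycle, and every even cycle has length at least $|A|\ge n$. Hence $|A|=n$ is even and \emph{every even cycle of $G$ is Hamiltonian}. Let $C$ be one of them. Since $n\ge4$, Lemma~\ref{lem:twodeg2} excludes $G=C$, so $C$ has a chord.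

\medskip
\noindent\textbf{The case $n\ge6$.} If the two arcs of a chord on $C$ have odd lengths, then both lengths are at least $3$, and the chord forms an even cycle of length at most $n-2$ with either arc, which is impossible. So both arcs of every chord have even length, at least $2$. Suppose there are two chords.

\emph{They cross.} Let $v_1,v_2,v_3,v_4$ be the ends in cyclic order, with chords $v_1v_3$ and $v_2v_4$, and let $l_i$ be the length of the arc from $v_i$ to $v_{i+1}$ (indices modulo $4$). Consecutive $l_i$ have even sum, so all $l_i$ have the same parity. The two chords together with the arcs of lengths $l_1$ and $l_3$ form a cycle of even length $2+l_1+l_3$. Likewise there is a cycle of even length $2+l_2+l_4$. The two lengths add up to $n+4<2n$, so one of these even cycles is shorter than $n$, a contradiction.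

\emph{They do not cross} (they may share an end). Then both ends of the second chord lie on one arc $I'$ of the first, ends included. Let $I$ be the other arc of the first chord, and let $J$ be the arc of the second chord that is contained in $I'$. The arcs $I,J$ are edge-disjoint, and $J\ne I'$ because the chords are different, so $|I|+|J|<n$. Both lengths are even and at least $2$. Replacing $I$ and $J$ in $C$ by the chords gives a cycle of length $n-|I|-|J|+2$. This number is even, at least $4$, and at most $n-2$, so we have an even cycle that is not Hamiltonian, a contradiction.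

So there is exactly one chord. As $n\ge 6$, one of its even arcs $v_0v_1v_2v_3v_4\dots$ has length at least $4$. Then $v_1,v_2$ have degree $2$ and $v_0\ne v_3$, contradicting Lemma~\ref{lem:twodeg2}.

\medskip
\noindent\textbf{The case $n=4$, $G=K_4$ minus an edge.} Let $a,b$ be the vertices of degree $3$ and $c,d$ those of degree $2$. Take a minimal $f$ with $f(ac)=0$. By \eqref{eq:deg2} at $m=c$, $w(b)=w(a)+w(c)$. By \eqref{eq:rigid} with $u=c$, $m=a$,
\[
f(ab)=w(b)-w(c)=w(a),\qquad f(ad)=w(d)-w(c).
\]
Hence $w(a)=f(ac)+f(ab)+f(ad)=w(a)+w(d)-w(c)$, so $w(d)=w(c)$, a contradiction.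

\medskip
\noindent\textbf{The case $n=4$, $G=K_4$.} Let $f$ be minimal with $f(um)=0$, and let $v,v'$ be the other vertices. Summing \eqref{eq:rigid} over $v$ and $v'$ gives $w(m)=w(v)+w(v')-2w(u)$. Exchanging the roles of $u$ and $m$ gives $w(u)=w(v)+w(v')-2w(m)$. Subtracting, $w(m)-w(u)=2w(m)-2w(u)$, so $w(m)=w(u)$, a contradiction.

\medskip
A Hamiltonian cycle of length $4$ has at most two chords, so all cases are covered, and Theorem~\ref{thm:zeros} is proved. \qed

\section{Balanced sets in groups with at most one involution}\label{sec:balanced}

We now have to choose the vertex sums. Let $A$ be an abelian group. Call $(P,Q)$ \emph{balanced of sizes $p,q$} if $P,Q$ are disjoint finite subsets of $A$ with $|P|=p$, $|Q|=q$ and $\Sigma P=\Sigma Q$. For a bipartite graph with class sizes $p,q$ this is the hypothesis of Lemma~\ref{lem:realize}(a). For a non-bipartite graph it yields the hypothesis of Lemma~\ref{lem:realize}(b), because $\Sigma(P\cup Q)=2\Sigma P$.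

In the rest of this section $A$ is finite with at most one involution. If $N$ is even, $\iota$ is that involution. Opposite pairs have sum $0$ and can be added to $P$ or to $Q$ freely. So we settle the parities of $p$ and $q$ by small explicit sets and then fill up with opposite pairs; the point is to waste few elements.

\begin{definition}\label{def:core}
A \emph{core} for $(p,q)$ consists of pairwise disjoint subsets $P_0,Q_0,D$ of $A$ such that
\begin{enumerate}
\item[(1)] $\Sigma P_0=\Sigma Q_0$, $|P_0|\le p$, $|Q_0|\le q$, $|P_0|\equiv p$ and $|Q_0|\equiv q\pmod2$;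
\item[(2)] $R=P_0\cup Q_0\cup D$ satisfies $R=-R$ and contains $0$ and all involutions;
\item[(3)] $p+q\le N-|D|$.
\end{enumerate}
The elements of $D$ are \emph{discarded}.
\end{definition}

\begin{lemma}\label{lem:core}
If there is a core for $(p,q)$, then there is a balanced $(P,Q)$ of sizes $p,q$ with $P\supseteq P_0$, $Q\supseteq Q_0$, and $0\notin Q$ if $0\notin Q_0$.
\end{lemma}

\begin{proof}
By (2), $A\setminus R$ is the union of $\frac12(N-|P_0|-|Q_0|-|D|)$ opposite pairs. We need $\frac12(p-|P_0|)$ of them for $P$ and $\frac12(q-|Q_0|)$ for $Q$, in total $\frac12(p+q-|P_0|-|Q_0|)$. By (3) there are enough.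
\end{proof}

When $p$ and $q$ are both odd, and in one further case, we use the following triples.

\begin{lemma}\label{lem:triples}
If $N\ge7$ is odd or $N\ge8$ is even, there is a set $T=\{a,b,c\}\subseteq A$ with $a+b+c=0$ such that $a,b,c,-a,-b,-c$ are six distinct elements, none of which lies in $E_2$.
\end{lemma}

\begin{proof}
Put $c=-a-b$, with $a,b$ chosen as follows.

If $N$ is odd, choose $a\ne0$ and $b\notin\{0,a,-a,-2a,-a/2\}$, where $-a/2$ is the unique solution $x$ of $2x=-a$. This excludes at most $5<N$ elements.

If $N$ is even, choose $a\notin2A\cup\{\iota\}$, which is possible because $|A\setminus2A|=N/2\ge4$, and $b\notin\{0,\iota,a,-a,-a+\iota,-2a\}$. This excludes at most $6<N$ elements.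

In both cases $a\ne0$, $b\neq0$, $b\ne\pm a$, and $a,b\ne\iota$ if $N$ is even. For $c$ we have
\begin{gather*}
c=0\iff b=-a,\qquad c=\iota\iff b=-a+\iota,\qquad c=a\iff b=-2a,\\
c=-a\iff b=0,\qquad c=b\iff 2b=-a,\qquad c=-b\iff a=0
\end{gather*}
(the second only for even $N$). All of these are excluded; for even $N$, $2b=-a$ is impossible because $a\notin2A$. So $a,b,c$ lie outside $E_2$ and no two of them are equal or opposite.
\end{proof}

\begin{lemma}\label{lem:balanced}
Let $p,q\ge2$ and $n=p+q\le N$, and suppose that $n=N\equiv2\pmod4$ does not hold. Then there is a balanced $(P,Q)$ of sizes $p,q$. One can take $0\notin Q$ unless $n=N$ is odd and $p=2$.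
\end{lemma}

Both restrictions are necessary. If $n=N\equiv2\pmod4$, then $P\cup Q=A$ would give $\Sigma A=2\Sigma P\in2A$, which is false. If $n=N$ is odd, $p=2$ and $0\notin Q$, then $P=\{0,x\}$ and $Q=A\setminus P$, so $\Sigma Q=-x$ differs from $\Sigma P=x$.

\begin{proof}
In every case except O6 we give a core with $0\notin Q_0$ and apply Lemma~\ref{lem:core}. Here $T$ is a triple from Lemma~\ref{lem:triples}.

\smallskip
\noindent\emph{$N$ odd.} Here $E_2=\{0\}$.
\begin{enumerate}
\item[O1.] $p,q$ even. Then $n\le N-1$. Take $P_0=Q_0=\emptyset$, $D=\{0\}$.
\item[O2.] $p,q$ odd. Then $p,q\ge3$ and $6\le n\le N-1$, so $N\ge7$. Take $P_0=T$, $Q_0=-T$, $D=\{0\}$.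
\item[O3.] $p$ odd, $q$ even. Take $P_0=\{0\}$, $Q_0=D=\emptyset$.
\item[O4.] $p$ even, $q$ odd, $n<N$. Then $q\ge3$, and $n,N$ are both odd, so $7\le n+2\le N$, which permits $|D|=2$.

If some $s\in A$ has order at least $5$, take $P_0=\{-s,2s\}$, $Q_0=\{s\}$, $D=\{0,-2s\}$. Both sums are $s$. As the order of $s$ is odd and at least $5$, $R=\{0,\pm s,\pm2s\}$ has five elements.

Otherwise all nonzero elements have order $3$, and $N$, a power of $3$, is at least $9$. Take $a\ne0$, $b\notin\{0,\pm a\}$ and
\[
P_0=\{a,b\},\qquad Q_0=\{-a,-b,-a-b\},\qquad D=\{0,a+b\}.
\]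
Here $\Sigma Q_0=-2(a+b)=a+b=\Sigma P_0$. Clearly $a+b\notin\{0,a,b\}$. Also $a+b=-a$ would give $b=-2a=a$, and $a+b=-b$ would give $a=-2b=b$. So $R=\{0,\pm a,\pm b,\pm(a+b)\}$ has seven elements.
\item[O5.] $p\ge4$ even, $q$ odd, $n=N$. Then $q\ge3$ and $N\ge7$. Take $P_0=\{0\}\cup T$, $Q_0=-T$, $D=\emptyset$.
\item[O6.] $p=2$, $q$ odd, $n=N$. Take $P=\{x,-x\}$ with $x\ne0$ and $Q=A\setminus P$; both sums are $0$.
\end{enumerate}

\noindent\emph{$N$ even.} Here $E_2=\{0,\iota\}$. If $4\mid N$, Lemma~\ref{lem:facts}(b) lets us fix $i$ with $2i=\iota$; then $0,\iota,i,-i$ are distinct and $\iota-i=i$. If $n$ is odd, then $n\le N-1$, and one discarded element is allowed. If $n$ is even and $n<N$, then $n\le N-2$.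
\begin{enumerate}
\item[V1.] $p$ odd, $q$ even. Take $P_0=\{0\}$, $Q_0=\emptyset$, $D=\{\iota\}$.
\item[V2.] $p$ even, $q$ odd, $4\mid N$. Take $P_0=\{\iota,-i\}$, $Q_0=\{i\}$, $D=\{0\}$. Both sums are $i$.
\item[V3.] $p$ even, $q$ odd, $N\equiv2\pmod4$. Then $q\ge3$ and $N\ge n\geq 5$, so $N\ge6$ and $|2A|=N/2\ge3$. Take $a\in2A\setminus\{0\}$, which has odd order, put $y=\iota-2a$, and let
\[
P_0=\{0,a\},\qquad Q_0=\{-a,-y,\iota\},\qquad D=\{y\}.
\]
Then $\Sigma Q_0=-a-\iota+2a+\iota=a=\Sigma P_0$. As $\iota\notin2A$, we have $\iota\ne\pm a$ and $\pm y\notin2A$, so $\pm y\notin\{0,\pm a\}$. Since $a$ has odd order, $2a\ne0$ and $4a\ne0$; hence $\pm y\ne\iota$, $2y=-4a\ne0$ and $a\ne-a$. So $R=\{0,\iota,\pm a,\pm y\}$ has six elements.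
\item[V4.] $n$ even, $n\le N-2$. If $p,q$ are even, take $P_0=Q_0=\emptyset$, $D=\{0,\iota\}$. If $p,q$ are odd, then $p,q\ge3$, so $N\ge8$; take $P_0=T$, $Q_0=-T$, $D=\{0,\iota\}$.
\item[V5.] $n=N$. Then $4\mid N$ by assumption, and $D=\emptyset$. If $p,q$ are even, take $P_0=\{0,i\}$, $Q_0=\{\iota,-i\}$. If $p,q$ are odd, so that $p\ge3$, take $P_0=\{0,\iota,-i\}$, $Q_0=\{i\}$. All sums are $i$.\qedhere
\end{enumerate}
\end{proof}

Stars are not covered by balanced pairs with $p,q\ge2$. For them we use \eqref{eq:star} directly.

\begin{lemma}\label{lem:stars}
Let $G$ be a star and $N\ge n$. If neither $N=n$ is even nor \textup{(}$n$ is even and $N=n+1$\textup{)}, then $G$ is $A$-antimagic.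
\end{lemma}

\begin{proof}
Put $m=n-1\ge2$. We find $L\subseteq A^*$ with $|L|=m$ and $\Sigma L\notin L$; in all cases $\Sigma L=0$.
\begin{itemize}
\item $N=n$ (odd): $L=A^*$.
\item $N=n+1$ (even): $L=A^*\setminus\{\iota\}$, with $\Sigma L=\iota-\iota=0$.
\item $N=n+2$ odd: $L=A^*\setminus\{x,-x\}$ with $x\ne0$.
\item $N=n+2$ even: then $N\ge6$. The elements $0,\iota$ and the at most two solutions of $2x=\iota$ do not exhaust $A$. Take any other $x$, and let $y=\iota-x$. Then $y\ne0$ and $y\ne x$, and $L=A^*\setminus\{x,y\}$ has sum $\iota-(x+y)=0$.
\item $N\ge n+3$ (so $m\le N-4$), $m$ even: let $L$ be a union of $m/2$ opposite pairs. There are at least $(N-2)/2$ of them.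
\item $N\ge n+3$, $m\ge3$ odd: let $L$ be the union of a triple $T$ from Lemma~\ref{lem:triples} and $(m-3)/2$ opposite pairs disjoint from $T\cup(-T)$. For odd $N$ we have $N\ge m+4\ge7$, there are $(N-7)/2$ such pairs, and $m-3\le N-7$. For even $N$ parity gives $m\le N-5$, so $N\ge8$; there are $(N-8)/2$ such pairs, and $m-3\le N-8$.\qedhere
\end{itemize}
\end{proof}

\section{From balanced sets to labelings, and the proof of Theorem~\ref{thm:cyclic}}\label{sec:cyclic}

\begin{lemma}\label{lem:assembly}
Let $A$ be any abelian group, let $G$ be neither $K_3$ nor a star, and let $(P,Q)$ be balanced in $A$ with $|P|+|Q|=n$. Then $G$ is $A$-antimagic in each of the following situations: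
\begin{enumerate}
\item[(a)] $G$ is not bipartite;
\item[(b)] $G$ is bipartite, has a cycle, and has color classes of sizes $|P|$ and $|Q|$;
\item[(c)] $G$ is a tree with color classes $X,Y$, where $Y$ contains a leaf, $|X|=|P|$, $|Y|=|Q|$, and $0\notin Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
In (a) let $w:V\to P\cup Q$ be any bijection. Then $\sum_Vw=2\Sigma P\in2A$, and Lemma~\ref{lem:realize}(b) gives $f_0$ with $f_0^+=w$. In (b) and (c) let $w$ map the classes bijectively to $P$ and $Q$, with $w(Y)=Q$ in (c), and use Lemma~\ref{lem:realize}(a). In all cases Theorem~\ref{thm:zeros} applies to $f_0$; its extra hypothesis for trees is $0\notin Q$ in (c).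
\end{proof}

\begin{proposition}\label{prop:oneinv}
Let $A$ be finite with at most one involution and $|A|\ge n$. If none of \textup{(E1), (E3), (E4), (E5)} holds, then $G$ is $A$-antimagic.
\end{proposition}

\begin{proof}
If $G$ is a star, use Lemma~\ref{lem:stars}: its two excluded cases are (E4) and (E5), because $A$ has an involution if and only if $N$ is even. If $G=K_3$, then $N\ge4$ since (E3) does not hold, and three distinct nonzero labels work. Now let $G$ be neither; then $n\ge4$. Since (E1) does not hold, Lemma~\ref{lem:balanced} is available for all $p,q\ge2$ with $p+q=n$.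

If $G$ is not bipartite, take $p=2$, $q=n-2$ and use Lemma~\ref{lem:assembly}(a). If $G$ is bipartite, both classes have at least two elements, since a connected bipartite graph with a class of size one is a star. If $G$ is bipartite with a cycle, use Lemma~\ref{lem:assembly}(b), where $p,q$ are the class sizes.

Let $G$ be a tree, $Y$ a class containing a leaf, $X$ the other class, $p=|X|$, $q=|Y|$. If Lemma~\ref{lem:balanced} gives $0\notin Q$, use Lemma~\ref{lem:assembly}(c). Otherwise $N=n$ is odd and $X=\{x_1,x_2\}$.

\emph{$X$ contains a leaf.} Interchange the roles of $X$ and $Y$. The class in the role of $P$ now has the odd size $n-2\ge3$, so Lemma~\ref{lem:balanced} does give $0\notin Q$, and Lemma~\ref{lem:assembly}(c) applies.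

\emph{$X$ contains no leaf.} Here we write down a labeling. Counting edges, $\sum_{y\in Y}\deg y=n-1=|Y|+1$, and these degrees are $1$ or $2$. So exactly one $y_0\in Y$ is adjacent to both $x_1$ and $x_2$, and all other vertices of $Y$ are leaves. Since $\deg x_j\ge2$, each $x_j$ has a leaf neighbor. Choose $x\ne0$. The $n-3$ leaf edges receive, in some order, the $n-3$ elements of $A\setminus\{0,x,-x\}$ as labels. Let $S_j$ be the sum of the leaf labels at $x_j$. Then $S_1+S_2=0$, because $\Sigma A=0$. Put
\[
f(x_1y_0)=x-S_1,\qquad f(x_2y_0)=-x-S_2=-(x-S_1).
\]
The sums at $x_1,x_2,y_0$ are $x,-x,0$, so $f^+$ is a bijection onto $A$. All labels are nonzero unless $S_1=x$. In that case first interchange the label of a leaf edge at $x_1$ with that of a leaf edge at $x_2$. These labels are different, so $S_1$ changes, and the construction works.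
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cyclic}]
Let $A=\mathbb Z_k$, which has at most one involution, and exactly one if and only if $k$ is even. Condition (E2) cannot hold: $\mathbb Z_k$ with $k\ge2$ is an elementary abelian $2$-group only for $k=2$, while $n+2\ge5$. Conditions (E1) and (E3) are (i) and (ii), and ``(E4) or (E5)'' is (iii). So the first statement follows from Propositions~\ref{prop:necessary} and~\ref{prop:oneinv}.

The values $k\ge n$ that are excluded are $n$ and $n+1$ if $G$ is a star of even order; only $n$ if $G=K_3$, or if $n\equiv2\pmod4$ and $G$ is not a star; and none otherwise. In each case they form an initial piece (possibly empty) of $\{n,n+1,\dots\}$, so $\operatorname{IAM}(G)=\{k:k\ge t\}$ with $t$ as stated.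
\end{proof}

\section{Groups with several involutions, and the proof of Theorem~\ref{thm:all}}\label{sec:many}

In the lemmas of this section, let $A$ be finite with at least two involutions, let $\tau=|E_2|$, a power of $2$ with $\tau\ge4$, and $E_2^*=E_2\setminus\{0\}$. Then $4\mid N$. By Lemma~\ref{lem:facts}(a) and its proof, $\Sigma A=\Sigma E_2=0$. Outside $E_2$ there are $(N-\tau)/2$ opposite pairs. If $A=E_2$ there are none, so we need zero-sum subsets inside $E_2$.

\begin{lemma}\label{lem:zerosum}
If $\tau\ge8$ and $4\le s\le\tau-3$, then $E_2$ has an $s$-subset with sum $0$; for even $s$ it can be chosen to contain $0$. Hence for odd $m$ with $3\le m\le\tau-5$ there is an $m$-subset of $E_2^*$ with sum $0$.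
\end{lemma}

\begin{proof}
Fix $d\in E_2^*$. Each of the $\tau/2$ cosets $\{x,x+d\}$ of $\langle d\rangle=\{0,d\}$ in $E_2$ has sum $d$, so an even number of cosets has total sum $0$.
\begin{itemize}
\item $s\equiv0\pmod4$: take $s/2$ cosets, including $\langle d\rangle$.
\item $s\equiv3\pmod4$: take $(s+1)/2$ cosets, an even number, including $\langle d\rangle$, and delete $0$.
\item $s\equiv1\pmod4$: take $(s-1)/2$ cosets, an even number, other than $\langle d\rangle$, and add $0$.
\item $s\equiv2\pmod4$: then $s\ge6$, and $8\mid\tau$ gives $s\le\tau-6$. So $\tau\ge12$, that is, $\tau\ge16$, and $E_2$ contains four independent elements $a,b,c,e$. Start with the zero-sum set $\{0,a,b,c,e,a+b+c+e\}$. It meets at most six cosets of $\langle d\rangle$, so at least $\tau/2-6\ge(s-6)/2$ cosets are disjoint from it. Add $(s-6)/2$ of these, an even number.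
\end{itemize}
For the last statement, delete $0$ from a zero-sum $(m+1)$-subset containing $0$.
\end{proof}

\begin{lemma}\label{lem:balanced2}
Let $p,q\ge2$ and $n=p+q\le N$, and suppose that it is not the case that $n=N-2$ and $A=E_2$. Then there is a balanced $(P,Q)$ of sizes $p,q$ with $0\notin Q$.
\end{lemma}

\begin{proof}
In $E_2$ signs do not matter. If $S\subseteq E_2$ has sum $0$ and is split in any way into two parts, the parts have equal sums. So we look for one zero-sum set.

\emph{Step 1.} There is $S\subseteq E_2$ with $\Sigma S=0$ whose size $s$ satisfies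
\[
s\ge3,\qquad s\equiv n\pmod2,\qquad s\le n,\qquad n-s\le N-\tau .
\]
\begin{itemize}
\item If $n\ge\tau-1$, take $S=E_2$ for even $n$ (then $n\ge\tau$) and $S=E_2^*$ for odd $n$ (then $n\le N-1$, so $n-(\tau-1)\le N-\tau$).
\item If $n=\tau-2$, then $n\ge4$ gives $\tau\ge8$. By assumption $A\ne E_2$, so $N\ge2\tau$. Take $s=\tau-4$ in Lemma~\ref{lem:zerosum}; then $n-s=2\le N-\tau$.
\item If $n\le\tau-3$, then $n\ge4$ gives $\tau\ge8$. Take $s=n$ in Lemma~\ref{lem:zerosum}.
\end{itemize}

\emph{Step 2.} There is $s_p\equiv p\pmod2$ with $1\le s_p\le p$ and $0\le s-s_p\le q$. If $p\le s$, take $s_p=p$; then $s-p\le n-p=q$. If $p>s$, take $s_p\in\{s,s-1\}$ of the right parity; it is at least $2$.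

\emph{Step 3.} Split $S=S_P\sqcup S_Q$ with $|S_P|=s_p$, and with $0\in S_P$ if $0\in S$; this is possible since $s_p\ge1$. As $\Sigma S_P+\Sigma S_Q=0$ in $E_2$, the two sums are equal. Moreover $|S_Q|=s-s_p\equiv n-p=q\pmod2$. Add $(p-s_p)/2$ opposite pairs to $S_P$ and $(q-|S_Q|)/2$ other opposite pairs to $S_Q$. In total these are $(n-s)/2\le(N-\tau)/2$ pairs, so there are enough.
\end{proof}

\begin{lemma}\label{lem:stars2}
Let $G$ be a star and $N\ge n$, and suppose that it is not the case that $n=N-2$ and $A=E_2$. Then $G$ is $A$-antimagic.
\end{lemma}

\begin{proof}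
Put $m=n-1\ge2$. By \eqref{eq:star} we need $L\subseteq A^*$ with $|L|=m$ and $\Sigma L\notin L$.
\begin{itemize}
\item $N=n$: $L=A^*$, with $\Sigma L=0$.
\item $N=n+1$: $L=A^*\setminus\{x\}$ for an involution $x$; $\Sigma L=-x=x\notin L$.
\item $N=n+2$: here $A\ne E_2$. Take $x$ with $2x\ne0$ and $L=A^*\setminus\{x,-x\}$; $\Sigma L=0$.
\end{itemize}
Now let $N\ge n+3$, that is, $m\le N-4$.
\begin{itemize}
\item $m$ even, $m\ge\tau-2$: take $x\in E_2^*$, and let $L$ consist of $E_2^*\setminus\{x\}$ and $(m-\tau+2)/2\le(N-\tau-2)/2$ opposite pairs. Then $\Sigma L=x\notin L$.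
\item $m$ even, $m\le\tau-4$: fix $d\in E_2^*$, and let $L$ be the union of $m/2\le\tau/2-2$ cosets of $\langle d\rangle$ in $E_2$ other than $\langle d\rangle$ itself. Then $\Sigma L\in\{0,d\}$, so $\Sigma L\notin L$.
\item $m$ odd, $m\ge\tau-1$: let $L$ consist of $E_2^*$ and $(m-\tau+1)/2\le(N-\tau-3)/2$ opposite pairs; $\Sigma L=0$.
\item $m$ odd, $3\le m\le\tau-5$: Lemma~\ref{lem:zerosum} gives $L\subseteq E_2^*$ with $\Sigma L=0$.
\item $m=\tau-3\ge3$: then $\tau\ge8$, and $N\ge m+4>\tau$, so there is an opposite pair. Let $L$ be the union of this pair and a zero-sum $(\tau-5)$-subset of $E_2^*$ (Lemma~\ref{lem:zerosum}); $\Sigma L=0$.\qedhere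
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Necessity is Proposition~\ref{prop:necessary}. For sufficiency, let $|A|\ge n$ and suppose that none of (E1)--(E5) holds.

\emph{$A$ finite, at most one involution.} This is Proposition~\ref{prop:oneinv}.

\emph{$A$ finite, at least two involutions.} Since (E2) does not hold, the case ``$n=N-2$ and $A=E_2$'' does not occur. For stars use Lemma~\ref{lem:stars2}. For $K_3$, $N\ge4$ provides three distinct nonzero labels. Let $G$ be neither; then $n\ge4$. If $G$ is not bipartite, use Lemma~\ref{lem:balanced2} with $p=2$, $q=n-2$ and Lemma~\ref{lem:assembly}(a). If $G$ is bipartite with classes $X,Y$, both have size at least $2$; if $G$ is a tree, name them so that $Y$ contains a leaf. Use Lemma~\ref{lem:balanced2} with $p=|X|$, $q=|Y|$ and Lemma~\ref{lem:assembly}(b) or (c).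

\emph{$A$ infinite.} An antimagic labeling over a subgroup of $A$ is one over $A$. If all elements of $A$ have finite order, then $n+3$ distinct elements generate a finite subgroup of order at least $n+3$. None of (E1)--(E5) allows such an order, so the finite case applies to this subgroup. If $A$ has an element of infinite order, it contains a copy of $\mathbb Z$. Take a $\mathbb Z_{n+3}$-antimagic labeling of $G$ (Theorem~\ref{thm:cyclic}) and lift its labels to integers. The lifted labels are nonzero and the vertex sums are distinct, because this is so modulo $n+3$.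
\end{proof}

\begin{remark}\label{rem:sharp}
By Theorem~\ref{thm:all}, $G$ is $A$-antimagic for every abelian group with $|A|\ge n+3$. Apart from $|A|=n$ and stars of even order with $|A|=n+1$, the only obstruction with $|A|\ge n$ is (E2). It never occurs for cyclic groups, and it is what breaks the literal analogue of Conjecture~\ref{conj} for general groups, namely that being antimagic over some group of order $t$ implies being antimagic over every group of order at least $t$. For example, every connected graph of order $6$ that is not a star is $\mathbb Z_7$-antimagic by Theorem~\ref{thm:cyclic}, but no connected graph of order $6$ is $\mathbb Z_2^3$-antimagic, by (E2).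
\end{remark}

\begin{thebibliography}{9}
\bibitem{chord}
\emph{The Integer-Antimagic Spectra of Graphs with a Chord}, https://core.ac.uk/download/386169492.pdf
\end{thebibliography}

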